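\title{Strictly wild and endo wild algebras coincide}

\begin{abstract}
A finite-dimensional algebra $A$ over a field $K$ is strictly wild if the category of finite-dimensional modules over the free algebra $K\langle x,y\rangle$ admits a fully faithful exact functor to the category of finite-dimensional $A$-modules, and endo wild if every finite-dimensional algebra is the endomorphism algebra of a finite-dimensional $A$-module. We prove that the two properties are equivalent over every field. A single test algebra of dimension $10$ suffices, and exactness can be dropped from the first definition. The proof first builds a fully faithful functor from one module with a self-injective endomorphism algebra, and then makes it exact by restricting it to modules on which a certain matrix over $K\langle x,y\rangle$ has the largest possible rank.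
\end{abstract}

\section{Two ways of being wild}\label{sec:intro}

Throughout, $K$ is a field, algebras are associative $K$-algebras with unit, and $\operatorname{mod}A$ is the category of finite-dimensional left $A$-modules. Let $R=K\langle x,y\rangle$ be the free algebra in two non-commuting variables. An $R$-module is a vector space with two operators and no relation between them. The category $\operatorname{mod}R$ is universal in the following sense: for every finite-dimensional algebra $\Lambda$ there is a fully faithful exact functor $\operatorname{mod}\Lambda\to\operatorname{mod}R$ (Lemma~\ref{lem:embed}). There are two natural ways to say that $\operatorname{mod}A$ is just as large.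

\begin{definition}
A finite-dimensional algebra $A$ is
\begin{itemize}
\item \emph{strictly wild} if there is a fully faithful exact $K$-linear functor $\operatorname{mod}R\to\operatorname{mod}A$;
\item \emph{endo wild} if for every finite-dimensional algebra $B$ there is $M\in\operatorname{mod}A$ with $\operatorname{End}_A(M)\cong B$.
\end{itemize}
\end{definition}

The first condition asks for a copy of a whole category, with its morphisms and its short exact sequences. The second looks at one module at a time: it asks for no compatibility between the modules found for different $B$, and it does not mention exact sequences. A fully faithful functor preserves endomorphism algebras, so the universality of $\operatorname{mod}R$ shows that strictly wild algebras are endo wild. In simple cases the two properties agree. If $A$ is local, then any two nonzero modules admit a nonzero map $M_1\to M_2$ through the unique simple module, so $K\times K$ is not an endomorphism algebra and $A$ has neither property. The path algebra of the quiver with two vertices and three parallel arrows has both, because $V\mapsto(V,V;1,x,y)$ is a fully faithful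 exact functor to its representations (Lemma~\ref{lem:test}). That the two properties are always equivalent is posed as Conjecture~2.11 in \cite{Atlas}. We prove this conjecture.

The natural attempt at the missing implication is to choose a strictly wild algebra $B$, realize it as $\operatorname{End}_A(M)$, and transport modules from $B$ to $A$ along $M$. For an arbitrary choice of $B$ this cannot work: the three-arrow algebra above is the endomorphism algebra of a module over the two-arrow Kronecker algebra, which is not strictly wild (Theorem~\ref{thm:converse}). The attempt does work when $B$ is self-injective, that is, injective as a module over itself. So we enlarge the three-arrow algebra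
\[
C=\begin{pmatrix}K&K^3\\0&K\end{pmatrix}
\]
to a self-injective one. Write $D=\operatorname{Hom}_K(-,K)$. For an algebra $B$, the space $DB$ is a $B$-bimodule by $(bfb')(a)=f(b'ab)$. The \emph{trivial extension} $B_0=C\ltimes DC$ is the space $C\oplus DC$ with the product $(c,f)(c',f')=(cc',cf'+fc')$. It has dimension $10$.

A left or right $R$-module is the same datum, a space with two operators. We write the operators on the right, so $\operatorname{mod}R$ consists of right modules; this is harmless because $R\cong R^{\mathrm{op}}$ by reversing words. For other algebras $B$, right modules are the objects of $\operatorname{mod}B^{\mathrm{op}}$.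

\begin{theorem}\label{thm:main}
For a finite-dimensional $K$-algebra $A$ the following are equivalent.
\begin{enumerate}
\item[(1)] $A$ is strictly wild.
\item[(2)] $A$ is endo wild.
\item[(3)] There is $M\in\operatorname{mod}A$ with $\operatorname{End}_A(M)\cong B_0$.
\item[(4)] There is a fully faithful $K$-linear functor $\operatorname{mod}R\to\operatorname{mod}A$, not assumed exact.
\item[(5)] There is a fully faithful exact functor $\operatorname{mod}R\to\operatorname{mod}A$ of the form $V\mapsto V\otimes_RZ$, where $Z$ is a finitely generated free left $R$-module with a commuting action of the $K$-algebra $A$.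
\end{enumerate}
\end{theorem}

The main step is (3)$\Rightarrow$(1), which is a special case of the next theorem. For an algebra homomorphism $\beta\colon B\to M_k(R)$ and $V\in\operatorname{mod}R$, let $N_\beta(V)=V^k$ be the space of row vectors, with the right $B$-action $v\cdot b=v\beta(b)$. With $N_\beta(\varphi)=\varphi^{\oplus k}$ this is an exact $K$-linear functor $N_\beta\colon\operatorname{mod}R\to\operatorname{mod}B^{\mathrm{op}}$.

\begin{theorem}\label{thm:transfer}
Let $B$ be a finite-dimensional self-injective $K$-algebra and $\beta\colon B\to M_k(R)$ an algebra homomorphism such that $N_\beta$ is fully faithful. Let $A$ be any $K$-algebra and $M$ a finite-dimensional $A$-module with $\operatorname{End}_A(M)\cong B$. Then there is a fully faithful exact $K$-linear functor $\operatorname{mod}R\to\operatorname{mod}A$.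
\end{theorem}

The last result describes which algebras can replace $B_0$ in condition (3).

\begin{theorem}\label{thm:converse}
Let $B$ be a finite-dimensional $K$-algebra, and consider the property
\begin{itemize}
\item[$(\ast)$] every finite-dimensional algebra $A$ that has a module $M\in\operatorname{mod}A$ with $\operatorname{End}_A(M)\cong B$ is strictly wild.
\end{itemize}
If $B$ has $(\ast)$, then $B$ is strictly wild. If $B$ is self-injective, the converse holds. Self-injectivity cannot be dropped: $C$ is strictly wild and does not have $(\ast)$.
\end{theorem}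

The proof of Theorem~\ref{thm:transfer} has two independent parts. Section~\ref{sec:phi} uses self-injectivity to build a fully faithful functor $\operatorname{mod}B^{\mathrm{op}}\to\operatorname{mod}A$ from $M$. This functor is an image construction and need not be exact. Section~\ref{sec:rank} shows that an image construction given by a matrix over $R$ becomes exact on a suitable copy of $\operatorname{mod}R$ inside $\operatorname{mod}R$.

Endomorphisms are composed as functions, $(fg)(m)=f(g(m))$. The opposite convention replaces $B$ by $B^{\mathrm{op}}$; this changes neither condition (2), which ranges over all $B$, nor condition (3), because $B_0^{\mathrm{op}}\cong B_0$ (Lemma~\ref{lem:test}). Theorem~\ref{thm:main} for right $A$-modules is the theorem for $A^{\mathrm{op}}$. We put $x_0=1$, $x_1=x$, $x_2=y$, and $e_{ab}$ denotes a matrix unit.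

\section{Two operators suffice; the test algebra}\label{sec:prelim}

Let $\mathcal V_n$ be the category of finite-dimensional spaces with $n$ operators $b_1,\dots,b_n$, so that $\mathcal V_2=\operatorname{mod}R$. To encode $n$ operators in two, we let $x$ act on a direct sum of copies of $V$ as a nilpotent shift, and let $y$ shift in the opposite direction with the $b_i$ as correction terms. The two shifts together force every homomorphism to be diagonal.

\begin{lemma}\label{lem:embed}
For every $n\ge1$ there is a fully faithful exact $K$-linear functor $\mathcal V_n\to\operatorname{mod}R$. Consequently, for every finite-dimensional algebra $\Lambda$ there is a fully faithful exact $K$-linear functor $\operatorname{mod}\Lambda\to\operatorname{mod}R$, and $\Lambda\cong\operatorname{End}_R(W)$ for some $W\in\operatorname{mod}R$.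
\end{lemma}

\begin{proof}
In this proof operators are written on the left. Let $N=n+2$, let $e_1,\dots,e_N$ be the standard basis of $K^N$, and let $Je_i=e_{i-1}$, $Je_1=0$. On $W_V=K^N\otimes_KV$ put $x=J\otimes1$ and
\[
y(e_i\otimes v)=e_{i+1}\otimes v+e_{i+2}\otimes b_iv\quad(i\le n),\qquad y(e_{N-1}\otimes v)=e_N\otimes v,\qquad y(e_N\otimes v)=0 .
\]
A morphism $\varphi$ is sent to $1\otimes\varphi$. On underlying spaces the functor is $V\mapsto V^N$, so it is exact and faithful.

Let $h\colon W_V\to W_{V'}$ commute with $x$ and $y$, and let $b_i'$ be the operators on $V'$. Write $h(e_N\otimes v)=\sum_{k=0}^{N-1}e_{N-k}\otimes h_kv$ with linear maps $h_k\colon V\to V'$. Both $h$ and $\sum_kJ^k\otimes h_k$ commute with $x$ and agree on $e_N\otimes V$, which generates $W_V$ under $x$; so they are equal. Since $y(e_N\otimes v)=0$,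
\[
0=yh(e_N\otimes v)=\sum_{k=1}^{N-1}e_{N-k+1}\otimes h_kv+\sum_{k=2}^{N-1}e_{N-k+2}\otimes b'_{N-k}h_kv .
\]
The coefficient of $e_2$ gives $h_{N-1}=0$. For $1\le k\le N-2$ the coefficient of $e_{N-k+1}$ gives $h_k+b'_{N-k-1}h_{k+1}=0$. By descending induction $h_k=0$ for $k\ge1$, so $h=1\otimes h_0$. The $e_{i+2}$-component of $hy(e_i\otimes v)=yh(e_i\otimes v)$ is $h_0b_iv=b_i'h_0v$, so $h_0$ is a morphism in $\mathcal V_n$.

If $\lambda_1,\dots,\lambda_n$ generate $\Lambda$ as an algebra, then recording their actions is a fully faithful exact functor $\operatorname{mod}\Lambda\to\mathcal V_n$. Finally, the endomorphisms of the right module $\Lambda_\Lambda$ are the left multiplications, so $\operatorname{End}(\Lambda_\Lambda)\cong\Lambda$; apply the functor for $\Lambda^{\mathrm{op}}$ to $\Lambda_\Lambda$.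
\end{proof}

\begin{lemma}\label{lem:dual}
A finite-dimensional algebra $B$ is strictly wild if and only if $B^{\mathrm{op}}$ is.
\end{lemma}

\begin{proof}
The functor $D$ is an exact duality between finite-dimensional left and right modules. If $F\colon\operatorname{mod}R\to\operatorname{mod}B$ is fully faithful, exact and $K$-linear, so is $DFD\colon\operatorname{mod}R^{\mathrm{op}}\to\operatorname{mod}B^{\mathrm{op}}$, and $R^{\mathrm{op}}\cong R$.
\end{proof}

We recall what self-injectivity gives. Let $B$ be finite-dimensional. The duality $D$ exchanges projective left modules and injective right modules, so $DB$ is an injective right module, and it is projective if and only if ${}_BB$ is injective. The indecomposable projective and the indecomposable injective right modules are both in bijection with the simple ones. Hence if $B_B$ is injective, the two finite lists coincide and $DB$ is projective. So, whichever side is used in the definition,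
\begin{equation}\label{eq:selfinj}
B \text{ self-injective}\ \Longrightarrow\ DB\text{ is a projective right }B\text{-module}.
\end{equation}
This is the only consequence that we use.

Define $\beta_C\colon C\to M_2(R)$ by
\[
\begin{pmatrix}a&u\\0&c\end{pmatrix}\longmapsto\begin{pmatrix}a&u_0+u_1x+u_2y\\0&c\end{pmatrix},\qquad u=(u_0,u_1,u_2)\in K^3 ,
\]
which is an algebra homomorphism because the upper right entry of a product is $au'+uc'$ on both sides. Let $\beta_0\colon B_0\to M_2(R)$ be the composite of the projection $B_0\to C$ with $\beta_C$.

\begin{lemma}\label{lem:test}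
The algebra $B_0$ is self-injective, $C^{\mathrm{op}}\cong C$ and $B_0^{\mathrm{op}}\cong B_0$. The functors $N_{\beta_C}$ and $N_{\beta_0}$ are fully faithful. In particular $C$ is strictly wild.
\end{lemma}

\begin{proof}
Let $\pi(c,f)=f(1)$. The bilinear form $\pi\big((c,f)(c',f')\big)=f'(c)+f(c')$ on $B_0$ is symmetric and nondegenerate. So $b\mapsto\pi(b\,\cdot\,)$ is a bijection $B_0\to DB_0$, and it is right $B_0$-linear. Thus $(B_0)_{B_0}\cong DB_0$ is injective.

Exchanging the diagonal entries $a$ and $c$ is an anti-automorphism $\omega$ of $C$ with $\omega^2=1$. The map $(c,f)\mapsto(\omega(c),f\circ\omega)$ is an anti-automorphism of $B_0$, because $(cf)\circ\omega=(f\circ\omega)\omega(c)$ and $(fc)\circ\omega=\omega(c)(f\circ\omega)$.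

Since $B_0\to C$ is onto, $B_0$-linear and $C$-linear maps $h\colon V^2\to W^2$ are the same. Such an $h$ commutes with $e_{11}$ and $e_{22}$, so $h(v_1,v_2)=(\alpha v_1,\alpha'v_2)$. The basis vectors of $K^3$ act by $(v_1,v_2)\mapsto(0,v_1x_j)$, and commuting with them means $\alpha'(vx_j)=\alpha(v)x_j$ for $j=0,1,2$. The case $j=0$ gives $\alpha=\alpha'$, and $j=1,2$ say that $\alpha$ is $R$-linear. Both functors are faithful and exact, so $C^{\mathrm{op}}\cong C$ is strictly wild.
\end{proof}

The summand $DC$ acts as zero on $N_{\beta_0}(V)$. Its only role is to make $B_0$ self-injective.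

\section{A fully faithful functor from a self-injective endomorphism algebra}\label{sec:phi}

Let $A$ be an algebra, $M$ a finite-dimensional $A$-module and $B=\operatorname{End}_A(M)$. Then $M$ is a left $B$-module whose $B$-action commutes with the $A$-action, so $N\otimes_BM$ is an $A$-module for every right $B$-module $N$. On projective modules this construction loses nothing.

\begin{lemma}\label{lem:theta}
For a finitely generated projective right $B$-module $P$, the map
\[
\theta_P\colon P\to\operatorname{Hom}_A(M,P\otimes_BM),\qquad p\mapsto(m\mapsto p\otimes m),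
\]
is bijective. For $B$-linear $c\colon P\to P'$ one has $\theta_{P'}(c(p))=(c\otimes1)\circ\theta_P(p)$.
\end{lemma}

\begin{proof}
Both sides of the formula send $m$ to $c(p)\otimes m$. So $\theta$ is a natural transformation of additive functors. It is bijective for $P=B$, where it is the identification $B=\operatorname{End}_A(M)$, hence for $B^n$ and its direct summands.
\end{proof}

On other modules the functor $-\otimes_BM$ can fail to be full, even for self-injective $B$. The following example also shows the remedy.

\begin{example}\label{ex:dual}
Let $A\subseteq M_3(K)$ be the algebra spanned by $1,e_{22},e_{12},e_{13}$, acting on $M=K^3$ with standard basis $m_1,m_2,m_3$. A matrix $h$ commutes with $e_{22}$ if and only if $h_{12}=h_{21}=h_{23}=h_{32}=0$; commuting also with $e_{12}$ and $e_{13}$ gives $h_{31}=0$ and $h_{11}=h_{22}=h_{33}$. So $B=K[\epsilon]/(\epsilon^2)$ with $\epsilon=e_{13}$. It is self-injective: if $1^*,\epsilon^*$ is the dual basis, then $1\mapsto\epsilon^*$, $\epsilon\mapsto1^*$ is an isomorphism $B\to DB$. For the simple module $K=B/\epsilon B$, the module $K\otimes_BM=M/Km_1$ is a direct sum of two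 non-isomorphic one-dimensional modules. Its endomorphism algebra is $K\times K$, while $\operatorname{End}_B(K)=K$.

Now embed $K$ in the projective module $B$ by $1\mapsto\epsilon$. The induced map $K\otimes_BM\to B\otimes_BM=M$ has image $\epsilon M=Km_1$, whose endomorphism algebra is $K$.
\end{example}

In general, we embed $N$ in a projective module $P$ and take the image of $N\otimes_BM$ in $P\otimes_BM$, where Lemma~\ref{lem:theta} controls the maps from $M$. Every module has a natural embedding in a direct sum of copies of $DB$, and by \eqref{eq:selfinj} this sum is projective when $B$ is self-injective. Let $(b_i)$ be a basis of $B$ with dual basis $(b_i^*)$. For $N\in\operatorname{mod}B^{\mathrm{op}}$ let $P_N=\operatorname{Hom}_K(B,N)=N\otimes_KDB$, with $(fb)(a)=f(ba)$, so that $B$ acts through the factor $DB$ only, and let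
\[
j_N\colon N\to P_N,\qquad n\mapsto(a\mapsto na)=\sum_inb_i\otimes b_i^* .
\]
This map is $B$-linear because $j_N(nb)(a)=nba=(j_N(n)b)(a)$, injective because $j_N(n)(1)=n$, and natural: $j_{N'}\varphi=(\varphi\otimes1)j_N$ for $B$-linear $\varphi\colon N\to N'$. Put $U=DB\otimes_BM$, a finite-dimensional $A$-module, so that $P_N\otimes_BM=N\otimes_KU$. Define
\[
\Phi(N)=\operatorname{Im}\big(j_N\otimes1\colon N\otimes_BM\to N\otimes_KU\big),
\]
and let $\Phi(\varphi)$ be the restriction of $\varphi\otimes1_U$. The module $\Phi(N)$ is spanned by the elements $j_N(n)\otimes m$, and naturality of $j$ gives $\Phi(\varphi)(j_N(n)\otimes m)=j_{N'}(\varphi(n))\otimes m$. So $\Phi$ is a $K$-linear functor $\operatorname{mod}B^{\mathrm{op}}\to\operatorname{mod}A$.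

\begin{proposition}\label{prop:phi}
If $B=\operatorname{End}_A(M)$ is self-injective, then $\Phi$ is fully faithful.
\end{proposition}

\begin{proof}
By \eqref{eq:selfinj} every $P_N$ is finitely generated projective. Let $N,N'\in\operatorname{mod}B^{\mathrm{op}}$ and $P'=P_{N'}$.

If $\Phi(\varphi)=0$, then $\theta_{P'}(j_{N'}\varphi(n))=0$ for all $n$. As $\theta_{P'}$ and $j_{N'}$ are injective, $\varphi=0$.

Let $h\colon\Phi(N)\to\Phi(N')$ be $A$-linear. For $n\in N$ the map $m\mapsto h(j_N(n)\otimes m)$ is an $A$-linear map $M\to P'\otimes_BM$, so there is a unique $\psi(n)\in P'$ with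
\[
h(j_N(n)\otimes m)=\psi(n)\otimes m\qquad\text{for all }m\in M .
\]
By uniqueness $\psi$ is additive, and it is $B$-linear because
\[
h(j_N(nb)\otimes m)=h(j_N(n)\otimes bm)=\psi(n)\otimes bm=\psi(n)b\otimes m .
\]
It remains to see that $\psi$ takes values in $j_{N'}(N')$. Lemma~\ref{lem:theta} only sees projective modules, so we describe $j_{N'}(N')$ as the kernel of a map between projectives. Let $L=P'/j_{N'}(N')$ and let $c$ be the composite of $P'\to L$ with $j_L\colon L\to P_L$. Then $\ker c=j_{N'}(N')$. The map $c\otimes1_M$ kills $\Phi(N')$, which contains the image of $\theta_{P'}(\psi(n))$. Hence $\theta_{P_L}(c\psi(n))=(c\otimes1)\circ\theta_{P'}(\psi(n))=0$, so $c\psi(n)=0$. Therefore $\psi=j_{N'}\varphi$ for a $B$-linear map $\varphi\colon N\to N'$, and $h$ agrees with $\Phi(\varphi)$ on the spanning elements $j_N(n)\otimes m$.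
\end{proof}

The functor $\Phi$ need not be exact. In Example~\ref{ex:dual}, $j_K(1)=1^*$ corresponds to $\epsilon$ under $DB\cong B$, so $\Phi(K)\cong Km_1$. The injection $j_B$ splits because $B_B$ is injective, so $\Phi(B)\cong M$. The exact sequence $0\to K\to B\to K\to0$ is sent to a complex with terms of dimensions $1,3,1$.

To control this defect we describe $\Phi$ on underlying vector spaces by a matrix.

\begin{lemma}\label{lem:matrix}
Let $\beta\colon B\to M_k(R)$ be an algebra homomorphism, $s=k\dim M$ and $t=k\dim U$. There is a matrix $T\in M_{s\times t}(R)$ such that, naturally in $V\in\operatorname{mod}R$, the vector space $\Phi(N_\beta(V))$ is the image of the map $V^s\to V^t$, $v\mapsto vT$.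
\end{lemma}

\begin{proof}
Since $N\otimes_KM\to N\otimes_BM$ is onto, $\Phi(N)$ is the image of the map $N\otimes_KM\to N\otimes_KU$, $n\otimes m\mapsto\sum_inb_i\otimes(b_i^*\otimes m)$. Choose bases $(m_a)$ of $M$ and $(u_c)$ of $U$, write $b_i^*\otimes m_a=\sum_c\kappa_{iac}u_c$ with $\kappa_{iac}\in K$, and put $b_{ac}=\sum_i\kappa_{iac}b_i\in B$. Then $n\otimes m_a\mapsto\sum_cnb_{ac}\otimes u_c$, so the map is $(n_a)_a\mapsto(\sum_an_ab_{ac})_c$. For $N=N_\beta(V)$ this is right multiplication by the block matrix $T=(\beta(b_{ac}))_{a,c}$, which does not depend on $V$. A morphism $\varphi$ of $R$-modules acts on $N\otimes_KU=V^t$ as $\varphi^{\oplus t}$.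
\end{proof}

\section{Making an image functor exact}\label{sec:rank}

In this section $T\in M_{s\times t}(R)$ is an arbitrary matrix. For $V\in\operatorname{mod}R$ let $I(V)=V^sT\subseteq V^t$, a functor to vector spaces, and let $\lambda(V)=\dim_KI(V)$. The function $\lambda$ is additive on direct sums. If $V=K^d$ consists of rows and $x,y$ act by right multiplication with matrices $X_1,X_2$, then $\lambda(V)$ is the rank of the $sd\times td$ matrix $T(X_1,X_2)$ obtained by substituting $X_1,X_2$ for $x,y$ in every entry of $T$. The failure of exactness of $I$ is measured by $\lambda$.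

\begin{lemma}\label{lem:super}
Let $0\to V'\to V\to V''\to0$ be exact in $\operatorname{mod}R$. Then $\lambda(V)\ge\lambda(V')+\lambda(V'')$, with equality if and only if $0\to I(V')\to I(V)\to I(V'')\to0$ is exact.
\end{lemma}

\begin{proof}
The map $I(V')\to I(V)$ is a restriction of the injection $V'^t\to V^t$, the map $I(V)\to I(V'')$ is onto because $V^s\to V''^s$ is, and the composite is zero. So the kernel of $I(V)\to I(V'')$ has dimension $\lambda(V)-\lambda(V'')$ and contains a copy of $I(V')$.
\end{proof}

The inequality points in a useful direction: if $\lambda(V')$ and $\lambda(V'')$ are as large as their dimensions allow, there is no room for a strict inequality. The goal of this section is to fit all of $\operatorname{mod}R$ into the modules of largest rank.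

\begin{proposition}\label{prop:theta}
For every $T\in M_{s\times t}(R)$ there is a fully faithful exact $K$-linear functor $\Theta\colon\operatorname{mod}R\to\operatorname{mod}R$ such that $I\circ\Theta$ is exact.
\end{proposition}

\subsection{The case $T=(x)$}\label{sub:example}

Here $I(V)=Vx$. It is not exact: if $x$ acts on $K^2$ by $e_{12}$ and $y=0$, then $\lambda(K^2)=1$, while $\lambda$ vanishes on the one-dimensional submodule and quotient. On modules where $x$ is invertible, $I(V)=V$ is exact. So we look for $\Theta$ such that $x$ is invertible on every $\Theta(V)$. In this subsection linear maps are written on the right and composed from left to right.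

Let $P=e_{12}+e_{21}\in M_2(K)$. Let $Q_1=K^2$ with $(x,y)$ acting by $(P,e_{11})$, and $Q_2=K^2$ with $(P,e_{12})$. The products $P^ae_{11}P^b$ are the four matrix units and $e_{12}P=e_{11}$, so each pair generates $M_2(K)$. Thus $Q_1,Q_2$ are simple with endomorphism algebra $K$, and they are not isomorphic since $y$ has traces $1$ and $0$. Let $\Theta(V)=V^4$ with $x$ and $y$ acting by
\[
\begin{pmatrix}P&G_1\\0&P\end{pmatrix},\quad
\begin{pmatrix}e_{11}&G_2\\0&e_{12}\end{pmatrix}\in M_4(R),\qquad
G_1=\begin{pmatrix}y&0\\0&0\end{pmatrix},\quad G_2=\begin{pmatrix}1&0\\x&0\end{pmatrix}.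
\]
The first matrix is block triangular with invertible diagonal blocks, so $x$ is invertible on $\Theta(V)$ for every $V$. The module $\Theta(V)$ has the submodule $Q_2\otimes_KV$ of rows $(0,0,*,*)$, with quotient $Q_1\otimes_KV$; the $R$-module structure of $V$ is hidden in the extension.

The functor $\Theta$ is exact and faithful. To see that it is full, let $h\colon\Theta(V)\to\Theta(W)$ be $R$-linear, viewed as a $4\times4$ matrix with entries in $\operatorname{Hom}_K(V,W)$. As $\operatorname{Hom}_R(Q_2,Q_1)=0$ and $\operatorname{End}_R(Q_i)=K$, its lower left block is zero and its diagonal blocks are scalar matrices $\alpha I_2$ and $\alpha'I_2$. Let $\gamma=(\gamma_{ab})$ be the upper right block. Commuting with $x$ and $y$ means $P\gamma-\gamma P=\alpha G_1-G_1\alpha'$ and $e_{11}\gamma-\gamma e_{12}=\alpha G_2-G_2\alpha'$, that is,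
\[
\begin{pmatrix}\gamma_{21}-\gamma_{12}&\gamma_{22}-\gamma_{11}\\ \gamma_{11}-\gamma_{22}&\gamma_{12}-\gamma_{21}\end{pmatrix}=\begin{pmatrix}\alpha y-y\alpha'&0\\0&0\end{pmatrix},\qquad
\begin{pmatrix}\gamma_{11}&\gamma_{12}-\gamma_{11}\\0&-\gamma_{21}\end{pmatrix}=\begin{pmatrix}\alpha-\alpha'&0\\ \alpha x-x\alpha'&0\end{pmatrix}.
\]
The zero entries on the right give $0=\gamma_{21}=\gamma_{12}=\gamma_{11}=\gamma_{22}$. The other three entries then give $\alpha=\alpha'$, $\alpha x=x\alpha$ and $\alpha y=y\alpha$. So $h=\Theta(\alpha)$ with $\alpha$ an $R$-linear map.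

For general $T$ three things are needed: a notion of largest rank that some module attains, two such modules $Q_1,Q_2$ with few homomorphisms, and three independent extensions of $Q_1$ by $Q_2$ to carry the operators $1,x,y$.

\subsection{Generic ranks}

We use one fact about polynomials, which follows by induction on the number of variables from the one-variable case.
\begin{itemize}
\item[(P)] A nonzero polynomial in $n$ variables over a field $L$, of total degree at most $\nu$, does not vanish on all of $\Sigma^n$ if $\Sigma\subseteq L$ has more than $\nu$ elements.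
\end{itemize}
Let $\Xi_1,\Xi_2$ be $d\times d$ matrices whose $2d^2$ entries are independent indeterminates over $K$, and let $\lambda_d$ be the rank of $T(\Xi_1,\Xi_2)$ over the field of rational functions. All minors of size greater than $\lambda_d$ are zero as polynomials, so they vanish under every specialization:
\begin{equation}\label{eq:generic}
\operatorname{rank}_LT(X_1,X_2)\le\lambda_d\qquad\text{for every field }L\supseteq K\text{ and all }X_1,X_2\in M_d(L).
\end{equation}
Applying \eqref{eq:generic} to block diagonal matrices with generic blocks gives $\lambda_{d+d'}\ge\lambda_d+\lambda_{d'}$. The ratio $\lambda_d/d$ is at most $\min(s,t)$, but it depends on $d$. For $T=(xy-yx)$ one has $\lambda_1=0$, while $\lambda_2=2$ because $e_{12}e_{21}-e_{21}e_{12}=e_{11}-e_{22}$. A bounded sequence of rational numbers need not attain its supremum, and without a module that attains it the argument has no starting point. The next lemma removes this difficulty. Its idea is that over a division ring of degree $d$ ranks are integers, and they are multiplied by $d$ when the division ring is split.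

\begin{lemma}\label{lem:divide}
For every $d\ge1$ the integer $\lambda_d$ is divisible by $d$.
\end{lemma}

\begin{proof}
Let $\Omega=K(w_1,\dots,w_d)$ and let $\sigma$ be the $K$-automorphism of order $d$ that permutes the $w_i$ cyclically. By Artin's theorem $[\Omega:\Omega^\sigma]=d$. Let $\Delta=\Omega((z;\sigma))$ be the ring of formal series $\sum_{i\ge i_0}a_iz^i$, $a_i\in\Omega$, with $(az^i)(bz^j)=a\sigma^i(b)z^{i+j}$. It is a division ring: a nonzero element has the form $az^i(1-\eta)$, where $a\ne0$ and $\eta$ involves only positive powers of $z$, and $1-\eta$ has the inverse $\sum_{n\ge0}\eta^n$. A series $\sum a_iz^i$ commutes with all $b\in\Omega$ if and only if $a_i(\sigma^i(b)-b)=0$ for all $i$ and $b$, that is, $a_i=0$ for $d\nmid i$; it commutes with $z$ if and only if all $a_i$ lie in $\Omega^\sigma$. Series with both properties are central. So the center of $\Delta$ is the infinite field $L_0=\Omega^\sigma((z^d))\supseteq K$. The products of a basis of $\Omega$ over $\Omega^\sigma$ with $1,z,\dots,z^{d-1}$ form an $L_0$-basis $\zeta_1,\dots,\zeta_{d^2}$ of $\Delta$.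

A finite-dimensional central division algebra stays simple under extension of the base field, and a finite-dimensional simple algebra over an algebraically closed field is a matrix algebra. Hence $\Delta\otimes_{L_0}\overline{L_0}\cong M_d(\overline{L_0})$. This gives a homomorphism of $L_0$-algebras $\iota\colon\Delta\to M_d(\overline{L_0})$ such that $\iota(\zeta_1),\dots,\iota(\zeta_{d^2})$ is an $\overline{L_0}$-basis of $M_d(\overline{L_0})$.

Some minor of size $\lambda_d$ of $T(\Xi_1,\Xi_2)$ is a nonzero polynomial. The invertible linear change to coordinates with respect to the basis $(\iota(\zeta_n))$ turns it into a nonzero polynomial over $\overline{L_0}$. By (P) it is nonzero at a point with coordinates in $L_0$, that is, at $(\iota a_1,\iota a_2)$ for some $a_1,a_2\in\Delta$. With \eqref{eq:generic} we get $\operatorname{rank}T(\iota a_1,\iota a_2)=\lambda_d$. Gaussian elimination over $\Delta$ gives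
\[
T(a_1,a_2)=G\begin{pmatrix}I_c&0\\0&0\end{pmatrix}H
\]
with $G,H$ invertible over $\Delta$. Applying $\iota$ to all entries turns the left side into $T(\iota a_1,\iota a_2)$ and the right side into a matrix of rank $cd$. So $\lambda_d=cd$.
\end{proof}

For $T=(xy-yx)$, for instance, $\lambda_3\ge\lambda_2+\lambda_1=2$, and the lemma forces $\lambda_3=3$.

The numbers $\lambda_d/d$ are integers between $0$ and $\min(s,t)$, so $\rho=\max_d\lambda_d/d$ exists. By \eqref{eq:generic},
\begin{equation}\label{eq:bound}
\lambda(V)\le\rho\dim_KV\qquad\text{for all }V\in\operatorname{mod}R .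
\end{equation}
Call $V$ \emph{maximal} if equality holds. Direct sums of maximal modules are maximal.

\begin{lemma}\label{lem:maximal}
Let $0\to V'\to V\to V''\to0$ be exact in $\operatorname{mod}R$ with $V'$ and $V''$ maximal. Then $V$ is maximal and $0\to I(V')\to I(V)\to I(V'')\to0$ is exact.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:super} and \eqref{eq:bound}, $\rho\dim V=\lambda(V')+\lambda(V'')\le\lambda(V)\le\rho\dim V$. So equality holds throughout, and Lemma~\ref{lem:super} gives exactness.
\end{proof}

Fix $d\ge2$ with $\lambda_d=\rho d$. This is possible: if the maximum is attained at $d=1$, then $2\rho\ge\lambda_2\ge2\lambda_1=2\rho$.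

\subsection{Two maximal modules without homomorphisms between them}

A generic pair of $d\times d$ matrices has rank $\rho d$ and generates the full matrix algebra, and two such pairs with different traces give non-isomorphic simple modules. Over an infinite field this produces $Q_1$ and $Q_2$ at once. Over a finite field a nonzero polynomial can vanish at all points, so we pass to a finite extension $K'$ and restrict scalars. The price is that the endomorphism algebra becomes $K'$, and that the Galois conjugates of the traces must be kept apart as well.

Recall that for a finite Galois extension $K'/K$ with group $\Gamma$ the map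
\begin{equation}\label{eq:galois}
S=K'\otimes_KK'\to\prod_{\sigma\in\Gamma}K',\qquad a\otimes b\mapsto(\sigma(a)b)_\sigma ,
\end{equation}
is a ring isomorphism. For $Q,Q'\in\operatorname{mod}R$ and $\mathcal H=\operatorname{Hom}_K(Q,Q')$ let
\begin{equation}\label{eq:partial}
\partial\colon\mathcal H\to\mathcal H^2,\qquad\partial(h)_l=\big(q\mapsto h(qx_l)-h(q)x_l\big),\quad l=1,2 .
\end{equation}
Its kernel is $\operatorname{Hom}_R(Q,Q')$. Since kernels of linear maps are preserved by $-\otimes_KK'$, we have $\operatorname{Hom}_R(Q,Q')\otimes_KK'\cong\operatorname{Hom}_{R\otimes K'}(Q\otimes_KK',Q'\otimes_KK')$.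

\begin{lemma}\label{lem:bricks}
There are a finite Galois extension $K'/K$ and pairs $X^{(1)},X^{(2)}\in M_d(K')^2$ with the following property. Let $Q_i=K'^d$, regarded as a $K$-space on which $x,y$ act by $X^{(i)}_1,X^{(i)}_2$. Then $Q_1,Q_2$ are maximal, $\operatorname{End}_R(Q_i)=K'$, and $\operatorname{Hom}_R(Q_1,Q_2)=0=\operatorname{Hom}_R(Q_2,Q_1)$.
\end{lemma}

\begin{proof}
Let $f_1$ be a nonzero minor of size $\lambda_d$ of $T(\Xi_1,\Xi_2)$. Let $f_2$ be the determinant of the $d^2\times d^2$ matrix whose rows list the entries of the words $\Xi_2^a\,\Xi_1\Xi_2^b$, $0\le a,b<d$. At $\Xi_1=e_{11}$ and $\Xi_2$ a cyclic permutation matrix of order $d$ these words are the $d^2$ matrix units, so $f_2=\pm1$ there and $f_2$ is a nonzero polynomial. Where $f_2\ne0$, the words span the full matrix algebra. Let $f=f_1f_2$ and $\nu=\deg f$. Replace the coordinate $(\Xi_1)_{11}$ by $\tau=\operatorname{tr}\Xi_1$; this invertible linear change keeps the degree. Write $f=\sum_\mu c_\mu(\tau)\mu$, with $\mu$ running over the monomials in the other coordinates, and fix $\mu_0$ with $c_{\mu_0}\ne0$. The polynomial $c_{\mu_0}$ has at most $\nu$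 roots.

We choose $K'$, of degree $r$ over $K$ and with more than $\nu$ elements, and $\tau_1,\tau_2\in K'$ with $c_{\mu_0}(\tau_i)\ne0$, such that the $2r$ elements $\sigma(\tau_i)$, for $\sigma\in\Gamma=\operatorname{Gal}(K'/K)$ and $i=1,2$, are pairwise distinct. If $K$ is infinite, take $K'=K$ and two distinct non-roots. If $K$ is finite, let $r$ be a prime with $|K|^r>|K|+\nu+r$ and let $K'$ be the extension of degree $r$. More than $r$ elements of $K'\setminus K$ are non-roots of $c_{\mu_0}$. Every element of $K'\setminus K$ generates $K'$, since $r$ is prime, so its Galois orbit has exactly $r$ elements. Hence there are two non-roots in different orbits.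

Setting $\tau=\tau_i$ in $f$ gives a nonzero polynomial over $K'$ of degree at most $\nu<|K'|$. By (P) it is nonzero at a point over $K'$. This point is a pair $X^{(i)}$ that generates $M_d(K')$ as a $K'$-algebra, has $\operatorname{tr}X_1^{(i)}=\tau_i$, and has $\operatorname{rank}_{K'}T(X^{(i)})=\lambda_d=\rho d$ by \eqref{eq:generic}. The map $Q_i^s\to Q_i^t$ is $K'$-linear of rank $\rho d$, so $\lambda(Q_i)=r\rho d=\rho\dim_KQ_i$.

By \eqref{eq:galois}, $Q_i\otimes_KK'=Q_i\otimes_{K'}S\cong\bigoplus_{\sigma}Q_i^\sigma$ as modules over $R\otimes_KK'$, where $Q_i^\sigma=K'^d$ with $x_l$ acting by $\sigma(X_l^{(i)})$. The conjugate matrices also generate $M_d(K')$, so each $Q_i^\sigma$ is simple with endomorphism algebra $K'$. The trace of $x$ on $Q_i^\sigma$ is $\sigma(\tau_i)$, so these $2r$ simple modules are pairwise non-isomorphic. By Schur's lemma and base change, $\operatorname{Hom}_R(Q_1,Q_2)$ and $\operatorname{Hom}_R(Q_2,Q_1)$ vanish and $\dim_K\operatorname{End}_R(Q_i)=r$. As $\operatorname{End}_R(Q_i)$ contains the scalars $K'$, it equals $K'$.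
\end{proof}

\subsection{Gluing along three extensions}

Let $\mathcal H=\operatorname{Hom}_K(Q_1,Q_2)$, let $\partial$ be as in \eqref{eq:partial}, and let $\mathcal E=\operatorname{coker}\partial$. A pair $(g_1,g_2)\in\mathcal H^2$ defines an extension of $Q_1$ by $Q_2$, namely $Q_2\oplus Q_1$ with $x_l$ acting on $q\in Q_1$ by $qx_l+g_l(q)$, and changing the pair by an element of the image of $\partial$ amounts to changing the vector space splitting. When $K'=K$, we need three linearly independent classes in $\mathcal E$, and $\dim\mathcal E=2d^2-d^2=d^2$; this is why we arranged $d\ge2$. When $K'\ne K$, the modules $Q_i$ have the extra endomorphisms $K'\setminus K$, and the gluing has to destroy them. For this the three classes must stay independent after multiplication by $K'$ on both sides. The space $\mathcal H$ is a $K'$-bimodule, that is, an $S$-module, by $(ahc)(q)=a\,h(cq)$. Since $x$ and $y$ act $K'$-linearly, $\partial$ is $S$-linear and $\mathcal E$ is an $S$-module. Let $\omega_0=1,\omega_1,\dots,\omega_{r-1}$ be a $K$-basis of $K'$.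

\begin{lemma}\label{lem:ext}
There are $\varepsilon_0,\varepsilon_1,\varepsilon_2\in\mathcal E$ such that the elements $\omega_i\varepsilon_j\omega_k$, for $0\le i,k<r$ and $0\le j\le2$, are linearly independent over $K$.
\end{lemma}

\begin{proof}
As $S$-modules, $\mathcal H\cong Q_2\otimes_KDQ_1$. Both factors are $K'$-spaces of $K$-dimension $rd$, hence isomorphic to $K'^d$, so $\mathcal H\cong S^{d^2}$. The map $\partial$ is injective because $\operatorname{Hom}_R(Q_1,Q_2)=0$. By \eqref{eq:galois} the ring $S$ is a product of fields, so an $S$-module of finite length is determined by the multiplicities of the simple modules. In $0\to\mathcal H\to\mathcal H^2\to\mathcal E\to0$ each simple module occurs $d^2$ times in $\mathcal H$ and $2d^2$ times in $\mathcal H^2$, so $\mathcal E\cong S^{d^2}$. As $d^2\ge3$, we can take three members of an $S$-basis of $\mathcal E$; the elements $\omega_i\otimes\omega_k$ form a $K$-basis of $S$.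
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:theta}]
Lift $\varepsilon_j$ to $(g_1^{(j)},g_2^{(j)})\in\mathcal H^2$. For $V\in\operatorname{mod}R$ let $\xi^V_j\in\operatorname{End}_K(V)$ be given by $\xi^V_j(v)=vx_j$, so $\xi_0^V=1$. Let $\Theta(V)=(Q_2\otimes_KV)\oplus(Q_1\otimes_KV)$ with
\[
(q_2\otimes v)x_l=q_2x_l\otimes v,\qquad(q_1\otimes v)x_l=q_1x_l\otimes v+\sum_{j=0}^2g_l^{(j)}(q_1)\otimes\xi^V_jv
\]
for $q_i\in Q_i$ and $l=1,2$. For $R$-linear $\varphi\colon V\to W$ let $\Theta(\varphi)=(1\otimes\varphi)\oplus(1\otimes\varphi)$; it is $R$-linear because $\varphi\xi_j^V=\xi_j^W\varphi$. On underlying spaces $\Theta$ is $(Q_2\oplus Q_1)\otimes_K-$, so it is $K$-linear, exact and faithful. There is an exact sequence of $R$-modules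
\begin{equation}\label{eq:ses}
0\to Q_2\otimes_KV\to\Theta(V)\to Q_1\otimes_KV\to0 ,
\end{equation}
where $R$ acts on the outer terms through $Q_i$ only; they are direct sums of copies of $Q_i$.

\emph{The functor $I\circ\Theta$ is exact.} By \eqref{eq:ses} and Lemma~\ref{lem:maximal}, every $\Theta(V)$ is maximal. A short exact sequence in $\operatorname{mod}R$ is sent by $\Theta$ to a short exact sequence of maximal modules, and $I$ preserves it by Lemma~\ref{lem:maximal}.

\emph{The functor $\Theta$ is full.} Let $h\colon\Theta(V)\to\Theta(W)$ be $R$-linear and put $\mathcal L=\operatorname{Hom}_K(V,W)$. For $Q,Q'\in\{Q_1,Q_2\}$ we have $\operatorname{Hom}_R(Q\otimes V,Q'\otimes W)=\operatorname{Hom}_R(Q,Q')\otimes_K\mathcal L$. The composite $Q_2\otimes V\to\Theta(W)\to Q_1\otimes W$ is zero because $\operatorname{Hom}_R(Q_2,Q_1)=0$. So $h$ restricts to an $R$-linear map $Q_2\otimes V\to Q_2\otimes W$ and induces an $R$-linear map $Q_1\otimes V\to Q_1\otimes W$. As $\operatorname{End}_R(Q_i)=K'$, these are $\sum_i\omega_i\otimes\alpha_i'$ and $\sum_i\omega_i\otimes\alpha_i$ with $\alpha_i,\alpha_i'\in\mathcal L$. For $q\in Q_1$ we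 thus have $h(q\otimes v)=\sum_i\omega_iq\otimes\alpha_iv+\gamma(q\otimes v)$ with a $K$-linear map $\gamma\colon Q_1\otimes V\to Q_2\otimes W$, that is, $\gamma\in\mathcal H\otimes_K\mathcal L$. The components in $Q_2\otimes W$ of the two sides of $h((q\otimes v)x_l)=h(q\otimes v)x_l$ give
\[
\gamma(qx_l\otimes v)+\sum_{i,j}\omega_ig_l^{(j)}(q)\otimes\alpha_i'\xi^V_jv=\gamma(q\otimes v)x_l+\sum_{i,j}g_l^{(j)}(\omega_iq)\otimes\xi_j^W\alpha_iv .
\]
In $\mathcal H^2\otimes_K\mathcal L$ this reads
\begin{equation}\label{eq:glue}
\sum_{i,j}\Big(\omega_ig_l^{(j)}\otimes\alpha_i'\xi^V_j-g_l^{(j)}\omega_i\otimes\xi^W_j\alpha_i\Big)=-\big((\partial\otimes1)\gamma\big)_l,\qquad l=1,2 .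
\end{equation}
Passing to $\mathcal E\otimes_K\mathcal L$ kills the right side:
\[
\sum_{i,j}\omega_i\varepsilon_j\omega_0\otimes\alpha'_i\xi^V_j=\sum_{i,j}\omega_0\varepsilon_j\omega_i\otimes\xi_j^W\alpha_i .
\]
By Lemma~\ref{lem:ext} we may compare coefficients. For $i\ge1$ the elements $\omega_i\varepsilon_0\omega_0$ and $\omega_0\varepsilon_0\omega_i$ occur on one side only, so $\alpha_i'=0=\alpha_i$. The coefficients of $\varepsilon_j$ give $\alpha_0'\xi_j^V=\xi_j^W\alpha_0$. For $j=0$ this says $\alpha_0'=\alpha_0$, and for $j=1,2$ it says that $\varphi=\alpha_0$ is $R$-linear. Now the left side of \eqref{eq:glue} is zero, and $\partial\otimes1$ is injective because $\operatorname{Hom}_R(Q_1,Q_2)=0$. So $\gamma=0$ and $h=\Theta(\varphi)$.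
\end{proof}

\section{Proofs of Theorems~\ref{thm:transfer} and~\ref{thm:main}}\label{sec:main}

\begin{proof}[Proof of Theorem~\ref{thm:transfer}]
Identify $B$ with $\operatorname{End}_A(M)$ and put $\Psi=\Phi\circ N_\beta\colon\operatorname{mod}R\to\operatorname{mod}A$. It is $K$-linear, and fully faithful by Proposition~\ref{prop:phi} and the hypothesis on $\beta$. By Lemma~\ref{lem:matrix}, the composite of $\Psi$ with the forgetful functor to vector spaces is the image functor $I$ of a matrix $T$ over $R$. Let $\Theta$ be as in Proposition~\ref{prop:theta} for this $T$. Then $\Psi\circ\Theta$ is $K$-linear and fully faithful. It is exact because a sequence of $A$-modules is exact when the underlying sequence of vector spaces is.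
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
A fully faithful $K$-linear functor $F\colon\operatorname{mod}R\to\operatorname{mod}A$ gives algebra isomorphisms $\operatorname{End}_R(W)\cong\operatorname{End}_A(F(W))$. With Lemma~\ref{lem:embed} this proves (1)$\Rightarrow$(2) and (4)$\Rightarrow$(3). The implications (2)$\Rightarrow$(3), (1)$\Rightarrow$(4) and (5)$\Rightarrow$(1) hold by definition. Theorem~\ref{thm:transfer} for $B_0$ and $\beta_0$, whose hypotheses hold by Lemma~\ref{lem:test}, gives (3)$\Rightarrow$(1).

It remains to prove (1)$\Rightarrow$(5). An exact functor on finite-dimensional $R$-modules cannot be evaluated at $R$, which is infinite-dimensional, so we pass through the finite-dimensional algebra $C$. Let $F\colon\operatorname{mod}R\to\operatorname{mod}A$ be as in (1), let $H\colon\operatorname{mod}C^{\mathrm{op}}\to\operatorname{mod}R$ be as in Lemma~\ref{lem:embed}, and let $F'=FH$, which is fully faithful, exact and $K$-linear.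

We recall the Eilenberg--Watts argument. The $A$-module $Y=F'(C_C)$ is a left $C$-module through $C=\operatorname{End}(C_C)\to\operatorname{End}_A(Y)$, and the two actions commute and agree on $K$. For $n\in N\in\operatorname{mod}C^{\mathrm{op}}$ let $\hat n\colon C\to N$, $c\mapsto nc$. The maps $N\otimes_CY\to F'(N)$, $n\otimes\eta\mapsto F'(\hat n)(\eta)$, are $A$-linear and natural in $N$. They are bijective for $N=C$, hence for $N=C^p$, and hence for all $N$, since both functors are right exact and $N$ is the cokernel of a map $C^{p'}\to C^p$. So $F'\cong-\otimes_CY$.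

The isomorphism $\operatorname{Hom}_C(Y,DN)\cong D(N\otimes_CY)$ and the exactness of $F'$ show that $\operatorname{Hom}_C(Y,-)$ is exact on finite-dimensional left $C$-modules. Hence a surjection $C^p\to Y$ splits, and $Y$ is projective. The modules $Ce_{11}$ and $Ce_{22}$ are indecomposable, because $e_{aa}Ce_{aa}=K$, and their sum is $C$. By the Krull--Schmidt theorem $Y$ is a finite direct sum of copies of them.

Regard the rows $R^2$ as an $R$-$C$-bimodule through $\beta_C$, so that $N_{\beta_C}(V)=V\otimes_RR^2$, and put $Z=R^2\otimes_CY$, with $A$ acting through $Y$. The functor $V\mapsto F'(N_{\beta_C}(V))\cong V\otimes_RZ$ is fully faithful and exact by Lemma~\ref{lem:test}. As left $R$-modules, $R^2\otimes_CCe_{aa}=R^2e_{aa}\cong R$, so $Z$ is free of finite rank. (Alternatively, $Z$ is finitely generated projective, hence free because $R$ is a fir \cite{Cohn}.)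
\end{proof}

\section{Which algebras detect strict wildness}\label{sec:converse}

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
Suppose that $B$ has $(\ast)$. The module $B_B$ lies in $\operatorname{mod}B^{\mathrm{op}}$ and has endomorphism algebra $B$. So $B^{\mathrm{op}}$ is strictly wild, and $B$ is strictly wild by Lemma~\ref{lem:dual}.

Let $B$ be self-injective and strictly wild. By Lemma~\ref{lem:dual} and the implication (1)$\Rightarrow$(5) of Theorem~\ref{thm:main} for $B^{\mathrm{op}}$, there is an $R$-$B$-bimodule $Z$ with a finite left $R$-basis $z_1,\dots,z_k$ such that $V\mapsto V\otimes_RZ$ is fully faithful. Define $\beta(b)\in M_k(R)$ by $z_ib=\sum_j\beta(b)_{ij}z_j$. From $z_i(bb')=\sum_j\beta(b)_{ij}(z_jb')$ we get $\beta(bb')=\beta(b)\beta(b')$, so $\beta$ is an algebra homomorphism, and $(v_i)_i\mapsto\sum_iv_i\otimes z_i$ is a natural isomorphism $N_\beta(V)\cong V\otimes_RZ$ of right $B$-modules. Theorem~\ref{thm:transfer} now gives $(\ast)$.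

The algebra $C$ is strictly wild by Lemma~\ref{lem:test}. Let $A$ be the Kronecker algebra, the path algebra of the quiver with two vertices and two parallel arrows. Its modules are the representations $X=(X_1,X_2;\phi,\psi)$ with linear maps $\phi,\psi\colon X_1\to X_2$. Let $K[s,t]_n$ be the space of forms of degree $n$, and let
\[
P=(0,K;0,0),\qquad P'=(K[s,t]_1,K[s,t]_2;s\,\cdot\,,t\,\cdot\,),
\]
of dimension vectors $(0,1)$ and $(2,3)$. Then $\operatorname{End}(P)=K$ and $\operatorname{Hom}(P,P')=K[s,t]_2$ has dimension $3$. Since $sK[s,t]_1+tK[s,t]_1=K[s,t]_2$, a morphism $(f_1,f_2)$ starting at $P'$ is determined by $f_1$; hence $\operatorname{Hom}(P',P)=0$. If $(f_1,f_2)$ is an endomorphism of $P'$, then $sf_1(t)=f_2(st)=tf_1(s)$, so $s$ divides $f_1(s)$, say $f_1(s)=as$, and then $f_1(t)=at$. Thus $\operatorname{End}(P')=K$, and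
\[
\operatorname{End}_A(P'\oplus P)=\begin{pmatrix}\operatorname{End}(P')&\operatorname{Hom}(P,P')\\ \operatorname{Hom}(P',P)&\operatorname{End}(P)\end{pmatrix}\cong C .
\]

It remains to show that $A$ is not strictly wild. For a representation $X$ of dimension vector $(a,b)$, the map
\[
\operatorname{End}_K(X_1)\oplus\operatorname{End}_K(X_2)\to\operatorname{Hom}_K(X_1,X_2)^2,\qquad(f_1,f_2)\mapsto(f_2\phi-\phi f_1,\ f_2\psi-\psi f_1),
\]
has kernel $\operatorname{End}_A(X)$ and cokernel $\operatorname{Ext}^1_A(X,X)$; this comes from the standard projective resolution of length one of a quiver representation. Hence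
\begin{equation}\label{eq:euler}
\dim\operatorname{End}_A(X)-\dim\operatorname{Ext}^1_A(X,X)=a^2+b^2-2ab=(a-b)^2\ge0 .
\end{equation}
Suppose that $F\colon\operatorname{mod}R\to\operatorname{mod}A$ is fully faithful, exact and $K$-linear. Let $Q=K$ with $x=y=0$, and let $E$ be the quotient of $R$ by the span of all words of length at least $2$. There is an exact sequence $0\to Q^2\to E\to Q\to0$, and $\operatorname{Hom}_R(E,Q)$ is one-dimensional, since a map is determined by the image of $1$ and $E\to Q$ is nonzero. Put $X=F(Q)$. Applying $F$ and then $\operatorname{Hom}_A(-,X)$ gives an exact sequence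
\[
0\to\operatorname{Hom}_A(X,X)\to\operatorname{Hom}_A(F(E),X)\to\operatorname{Hom}_A(X^2,X)\to\operatorname{Ext}^1_A(X,X),
\]
whose first three terms have dimensions $1,1,2$ because $F$ is fully faithful. So the last map is injective and the left side of \eqref{eq:euler} is at most $1-2<0$, a contradiction.
\end{proof}

\begin{remark}
The example locates the failure in the first part of the proof. Let $A$ be the Kronecker algebra. Although $C$ is the endomorphism algebra of an $A$-module, there is no fully faithful $K$-linear functor $\operatorname{mod}C^{\mathrm{op}}\to\operatorname{mod}A$ at all: its composite with $N_{\beta_C}$ would give condition (4) of Theorem~\ref{thm:main}, and $A$ would be strictly wild. So Proposition~\ref{prop:phi} is false without self-injectivity, whereas Proposition~\ref{prop:theta} makes no use of it.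
\end{remark}

\begin{thebibliography}{9}

\bibitem{Atlas}
\emph{Atlas of finite-dimensional algebras},
\texttt{http://www.math.uni-bonn.de/\textasciitilde{}schroer/fd-atlas-files/FD\_Atlas.pdf}.

\bibitem{Cohn}
P.~M.~Cohn, \emph{Free Rings and Their Relations}.

\end{thebibliography}
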